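# Coloring $K_n$ with $O(\sqrt n)$ colors so that every $K_4$ sees four colors

## 1. The guess $\sqrt n$, tested on four, five and six vertices

How many colors do the edges of $K_n$ need if any four vertices must span at least four colors? The first guess is: about $\sqrt n$. It comes from looking at one vertex. If $k$ colors are used, some color occurs on at least $(n-1)/k$ edges at that vertex. Among the other ends of these edges the coloring must be very varied, which needs about $(n-1)/k$ colors. So $(n-1)/k$ is at most about $k$, that is, $n$ is at most about $k^2$. Nothing in this count suggests a loss, so one guesses that it is tight.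

**Definition.** An edge-coloring of $K_n$ is a *$(p,q)$-coloring* if the edges of every copy of $K_p$ in $K_n$ together receive at least $q$ distinct colors. The minimum number of colors in a $(p,q)$-coloring of $K_n$ is $f(n,p,q)$.

A $(4,4)$-coloring restricted to fewer vertices is still a $(4,4)$-coloring, so $f(n,4,4)$ does not decrease with $n$. Let us test the guess by hand.

For $n=4$ there is a single $K_4$, so $f(4,4,4)=4$.

For $n=6$, take the vertices $\infty,0,1,2,3,4$ and, for $s\in\mathbb Z_5$, the perfect matching
$$M_s=\{\infty s,\ (s+1)(s-1),\ (s+2)(s-2)\}.$$
These five matchings partition the 15 edges. Four of the six vertices always contain an edge of $M_s$, because $M_s$ splits the vertices into three pairs. So each $K_4$ sees all five colors. Merge $M_0$ and $M_1$ into one color: each $K_4$ sees four colors. Hence $f(4,4,4)=f(5,4,4)=f(6,4,4)=4$.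

For general odd $n$, color the edge $xy$ of $K_n$ on $\mathbb Z_n$ by $x+y$. This coloring is proper, so a color occurs at most twice in a $K_4$, and then on two disjoint edges. If two different perfect matchings of the $K_4$ on $x,y,z,w$ were monochromatic, say $x+y=z+w$ and $x+z=y+w$, subtracting would give $2y=2z$ and $y=z$. So at most one matching is monochromatic, and every $K_4$ sees at least five colors. Thus $f(n,4,4)\le n$ for odd $n$, and $f(n,4,4)\le n+1$ always. Properness alone is not enough: on $\mathbb F_2^k$ the proper coloring $xy\mapsto x+y$ gives only the colors $a,b,a+b$ to the $K_4$ on $0,a,b,a+b$.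

So by hand we are between order $\sqrt n$ and order $n$. The problem comes from "An explicit construction for a generalized Ramsey problem" (http://www.math.cmu.edu/~mubayi/papers/finalfn44.pdf). The bounds given with it are $f(n,4,4)>c\,n^{1/2}$ and $f(n,4,4)<n^{1/2}e^{c\sqrt{\log n}}$, with absolute constants $c>0$, together with the conjecture $f(n,4,4)=\Theta(n^{1/2})$. The conjecture is true.

**Theorem 1.** There is an absolute constant $C$ such that $\sqrt{n-1}\le f(n,4,4)\le C\sqrt n$ for all $n\ge4$.

**Theorem 2.** If $K_n$ $(n\ge 4)$ has a $(4,4)$-coloring in which every vertex is incident with at most $k$ colors, then $n\le k^2+1$. Hence the least possible maximum number of colors at a vertex in a $(4,4)$-coloring is also $\Theta(\sqrt n)$. Moreover, the colorings with $O(\sqrt n)$ colors constructed below contain no monochromatic triangle.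

## 2. Monochromatic stars force $n\le k^2+1$

This section makes the opening count exact.

If $k\le1$, every vertex sees one color, so $K_n$ is monochromatic, which is impossible for $n\ge4$. So $k\ge2$. Let $v$ be a vertex. Some color $c$ occurs on $d\ge(n-1)/k$ edges at $v$; let $D$ be the set of their other ends, so $|D|=d$.

If $d\le2$, then $n-1\le kd\le 2k\le k^2$.

If $d\ge3$, take distinct $x,y,z\in D$. In the $K_4$ on $v,x,y,z$ the three edges at $v$ have color $c$. There must be at least four colors, so the edges of the triangle $xyz$ have three distinct colors, all different from $c$. Now fix $x\in D$. Any two of the $d-1$ edges from $x$ to $D\setminus\{x\}$ lie in such a triangle, so these edges have $d-1$ distinct colors, none equal to $c$. Also $x$ sees $c$ on $xv$. So $x$ sees at least $d$ colors, whence $d\le k$ and $n-1\le kd\le k^2$.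

If only $k$ colors are used in total, each vertex sees at most $k$ of them. So $f(n,4,4)\ge\sqrt{n-1}$. For Theorem 2, the upper bound on the number of colors at a vertex follows from the upper bound in Theorem 1, since a vertex sees at most as many colors as are used. It remains to construct colorings with $O(\sqrt n)$ colors and no monochromatic triangle.

## 3. The point–line coloring, and the two kinds of bad $K_4$

We work in fields $\mathbb F_q$ with $q$ a power of $2$, so $a+a=0$ and signs do not matter.

A natural start is this. Let $X,Y$ be two copies of $\mathbb F_q^2$ and color $xy$ ($x\in X$, $y\in Y$) by $x_1y_1+x_2+y_2$. This uses $q$ colors on $2q^2$ vertices. The neighbors of $x$ in color $\gamma$ form the line $y_2=x_1y_1+(x_2+\gamma)$. For distinct $x,x'$ and the same $\gamma$ these are distinct lines, which meet in at most one point. So no color class contains a 4-cycle.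

Then recurse. Split $n$ vertices into $R$ equal parts, color the edges between each pair of parts in this way with about $\sqrt{n/R}$ colors and with different colors for different pairs, and treat the inside of each part by the same recipe. Use the same colors in all parts, but new colors at each depth. For fixed $R$ the total is a geometric series with sum $O(\sqrt n)$.

Is it a $(4,4)$-coloring? Look at four vertices at the depth where they first separate. If they go into four parts, or split as $2+1+1$, we see enough colors from the pairs of parts alone. Two splittings cause trouble.

*Splitting $2+2$.* Take $x=(s,0)$, $x'=(s,1)$, $y=(0,0)$, $y'=(1,s)$. Then $xy$ has color $0$ and $xy'$ has color $s+s=0$, while $x'y$ has color $1$ and $x'y'$ has color $s+1+s=1$. The four cross edges have only two colors. If the recursive coloring gives $xx'$ and $yy'$ the same color, this $K_4$ sees three colors. The recursive coloring ignores the outer coordinates, so nothing prevents it.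

*Splitting $3+1$.* If $x,x',x''$ lie on a line of slope $s$ and $y_1=s$, then $y$ sends the same color to all three. If moreover $xx'$ and $xx''$ have the same color, the $K_4$ sees at most three colors.

In both cases the inner color must know something about the outer coordinates. An edge at depth $j$ has $j$ outer levels to report on, so a bounded report per level multiplies the number of colors by $C^j$. This is affordable: passing to depth $j$ divides $\sqrt n$ by $\sqrt R^{\,j}$, and we can take $R$ large. With $R=1024$ we gain $32^{-j}$, and we shall spend about $7^j\cdot j2^j$, with $7\cdot2<32$.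

For $2+2$, seven values per level will do. For $3+1$ we add to the color an extra value that separates those pairs $xx',xx''$ that are in danger. The price is the number of dangerous partners of one edge, so that number must be bounded, up to a factor $j2^j$. This is the main difficulty. The algebra is built so that it survives while each edge retains some freedom of choice, and that freedom will be used to keep the number of partners bounded.

## 4. The tree, the fields and the color of an edge

Put $R=1024=32^2$. We may take $n=R^m$ with $m$ large. Indeed, for large $n$ choose $m$ with $n\le R^m<Rn$ and restrict a coloring of $K_{R^m}$; this loses only the constant factor $32$. For bounded $n$ give all edges different colors. Throughout, $\log$ is the natural logarithm.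

**Definition (tree).** Let $V=\{1,\dots,R\}^m$. A *node of level $j$* $(0\le j\le m-1)$ is a word $w$ of length $j$, and $V_w$ is the set of $v\in V$ with prefix $w$; it has $N_j:=R^{m-j}$ elements. The *children* of $w$ are the sets $V_{wp}$, $1\le p\le R$, each of size $N_{j+1}$. The *level* of an edge $xy$ is the length of the longest common prefix of $x$ and $y$.

For $m=3$ the edge between $(1,3,2)$ and $(1,3,7)$ has level 2 and belongs to the node $(1,3)$. In general, the ends of a level-$j$ edge lie in different children of one level-$j$ node, and for $i<j$ in the same child of a level-$i$ node.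

**Field facts.** An *$\mathbb F_2$-functional* on $\mathbb F_q$ is an additive map $\mathbb F_q\to\mathbb F_2$. The trace $\mathrm{Tr}$ is a nonzero one. Linearly independent functionals jointly take every combination of values, and $r$ of them have a common kernel of size $q/2^r$.

**Field data at level $j$.** Let $q=q_j=16\cdot32^{m-j-1}$, a power of $2$ that is at least $16$. Then
$$q_j^2=256N_{j+1},\qquad q_j=\tfrac12\sqrt n\,32^{-j},\qquad q_i=32^{j-i}q_j .\tag{1}$$
Fix for each $j$ the following objects in $\mathbb F_q$.

* $\kappa\in\mathbb F_q\setminus\{0,1\}$; the functionals $\lambda_1(z)=\mathrm{Tr}(z)$ and $\lambda_2(z)=\lambda_1(z/\kappa)$; and $\lambda_3$ such that $\lambda_1,\lambda_2,\lambda_3$ are independent. Here $\lambda_1+\lambda_2$ is $z\mapsto\mathrm{Tr}((1+1/\kappa)z)$, which is nonzero since $1+1/\kappa\neq0$. So $\lambda_1,\lambda_2$ are distinct and nonzero, hence independent over $\mathbb F_2$. As $q\ge16$, a third functional exists.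
* $S=S_j=\ker\lambda_1\cap\ker\lambda_2\cap\ker\lambda_3$. So $|S|=q/8$ and $|S|q=32N_{j+1}$.
* $g$ with $\lambda_1(g)=\lambda_2(g)=0$, $\lambda_3(g)=1$. So $g\ne0$ and $g\notin S$.
* $e_1$ with $\lambda_1(e_1)=1$; $e_2=e_1+g$; $f_1=0$; $f_2=g$. So $\lambda_1(e_t)=1$ and $\lambda_2(f_t)=0$ for $t=1,2$.
* A functional $\ell$ with $\ell(1/g)=1$.
* $\theta:\mathbb F_q^*\to\{1,2,3\}$ with $\theta(\kappa z)\neq\theta(z)$ for all $z$. It exists because multiplication by $\kappa\ne1$ permutes $\mathbb F_q^*$ in cycles of length at least $2$, and cycles are 3-colorable.

*Example, $q=16$.* Let $\mathbb F_{16}=\mathbb F_2[\omega]$ with $\omega^4=\omega+1$ and $z=a_0+a_1\omega+a_2\omega^2+a_3\omega^3$. The traces of $1,\omega,\omega^2$ are $0$ and that of $\omega^3$ is $1$, so $\lambda_1(z)=a_3$. Take $\kappa=\omega$. Since $1/\omega=1+\omega^3$, we get $z/\omega=a_0(1+\omega^3)+a_1+a_2\omega+a_3\omega^2$ and $\lambda_2(z)=a_0$. Take $\lambda_3(z)=a_1$. Then $S=\{0,\omega^2\}$, and we may take $g=\omega$, $e_1=\omega^3$, $e_2=\omega^3+\omega$, $f_1=0$, $f_2=\omega$. As $1/g=1+\omega^3$, the choice $\ell(z)=a_3$ works. Multiplication by $\omega$ is a 15-cycle, and $\theta(\omega^k)=1+(k\bmod 3)$ works.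

**Labels.** For each level-$j$ node $w$ and each child $V_{wp}$ choose an injection $V_{wp}\to S_j\times\mathbb F_{q_j}$, written $x\mapsto(x_1,x_2)$ when $w$ is understood. There are 32 times as many labels as vertices. A *non-vertical line* is a set $\{(x_1,x_2)\in S\times\mathbb F_q:\ x_2=\sigma x_1+\beta\}$; it has $|S|$ points. A vertex has one label for each level.

**Options and base color.** Let $xy$ be a level-$j$ edge with $x\in V_{wp}$, $y\in V_{wp'}$, $p<p'$. It chooses an *option* $(e,f)\in\{e_1,e_2\}\times\{f_1,f_2\}$, and
$$\varphi_{e,f}(x,y)=(x_1+f)(y_1+e)+x_2+\kappa y_2 .\tag{2}$$

**Information.** For $x\ne x'$ in the same child of a level-$i$ node, use the labels at that node and put $u=x_1+x_1'\in S$, $\delta=x_2+x_2'$. Define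
$$\mathrm{info}_i(xx')=\begin{cases}(\mathsf V,\ \theta(\delta)),&u=0,\\(\mathsf N,\ \ell(1/u),\ \lambda_1(\delta/u)),&u\ne0.\end{cases}$$
If $u=0$ then $\delta\neq0$, since labels are injective. There are at most $3+4=7$ values. With the data of the $\mathbb F_{16}$ example (only to illustrate the formula), the labels $(0,0)$ and $(\omega^2,1)$ give $u=\omega^2$, $\delta=1$, $1/u=1+\omega^2+\omega^3$, hence $(\mathsf N,1,1)$.

**Conflicts.** Two level-$j$ edges $zx',zx''$ at the same node $w$, with $x'\ne x''$ in the same child of $w$, *conflict* if they have the same option, the same value of $\varphi$, and for some $i<j$ the level-$i$ labels of $z,x',x''$ lie on a common non-vertical line.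

For $m=3$, the edges from $z=(1,1,1)$ to $x'=(1,2,1)$ and to $x''=(1,2,2)$ have level 1, and $x',x''$ lie in the same child of the node $(1)$. They conflict if options and $\varphi$ agree and the level-0 labels of the three vertices lie on a non-vertical line. The edges from $z$ to $(1,2,1)$ and $(1,3,1)$ never conflict, since they end in different children.

**Color.**
$$c(xy)=\big(j;\ p,p';\ e,f;\ \varphi_{e,f}(x,y);\ h(xy);\ (\mathrm{info}_i(xy))_{i<j}\big),$$
where $h$ is any function that takes different values on conflicting edges. The node $w$ itself is not recorded.

## 5. Every $K_4$ receives four colors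

**Proposition 3.** For arbitrary injective labels, arbitrary options, and any $h$ separating conflicting edges, $c$ is a $(4,4)$-coloring without monochromatic triangles.

**Step 1: triangles.** This gives the last claim of Theorem 2, and is used in Step 3. Take the deepest node containing the three vertices. If they lie in three children, the three edges have distinct index pairs. If they split $2+1$, the inner edge has larger level than the other two. So the triangle is not monochromatic.

Now let $Q$ be four vertices and $w$, of level $i$, the deepest node with $Q\subset V_w$. *Cross* edges, between different children of $w$, have level $i$; *inner* edges have larger level. So inner and cross edges share no color.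

**Step 2: the easy splittings.** We dispose of the cases that need no algebra. For $1+1+1+1$, six distinct index pairs give six colors. For $2+1+1$, three distinct index pairs occur on cross edges, and the inner edge adds a fourth color.

**Step 3: splitting $3+1$.** Here the function $h$ is used. Let $x,x',x''$ be in one child and $y$ in another, and suppose there are fewer than four colors. The inner triangle has at least two colors by Step 1 and the star at $y$ at least one other. So the star is monochromatic and the triangle has exactly two colors; after renaming, $c(xx')=c(xx'')$.

The star edges have a common option $(e,f)$ and a common $\varphi$. If the $x$'s are in the child of smaller index, (2) says that $x_2+(y_1+e)x_1$ takes the same value at $x,x',x''$. Otherwise $\kappa x_2+(y_1+f)x_1$ does. As $\kappa\ne0$, in both cases the level-$i$ labels of $x,x',x''$ lie on a common non-vertical line.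

Since $c(xx')=c(xx'')$, both edges have the same level $j>i$ and so belong to the same level-$j$ node, the prefix of $x$ of length $j$. Their index pairs agree, so $x',x''$ lie in the same child of that node. Their options and $\varphi$-values agree. So $xx'$ and $xx''$ conflict, and $h$ separates them, a contradiction.

**Step 4: set-up for $2+2$.** We name differences and reduce to two situations. Let $x,x'\in V_{wp}$, $y,y'\in V_{wp'}$, $p<p'$, and use level-$i$ labels:
$$u=x_1+x_1',\quad\delta=x_2+x_2',\quad v=y_1+y_1',\quad\eta=y_2+y_2'.$$
Then $(u,\delta)\neq(0,0)\ne(v,\eta)$ by injectivity, and $u,v\in S$. From (2), for a common option $(e,f)$,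
$$\varphi(x,y)=\varphi(x,y')\iff(x_1+f)v=\kappa\eta,\qquad \varphi(x,y)=\varphi(x',y)\iff(y_1+e)u=\delta .\tag{3}$$
The first relation forces $v\neq0$, since $v=0$ would give $\eta=0$. The second forces $u\ne0$ in the same way. Suppose fewer than four colors occur. Either the four cross edges have one color, or they have exactly two and $c(xx')=c(yy')$. In the latter case $\mathrm{info}_i(xx')=\mathrm{info}_i(yy')$, because $i$ is smaller than the level of these edges.

**Step 5: one color on the cross edges.** We exclude the monochromatic 4-cycle. By (3) at $x$ and at $x'$, $(x_1+f)v=\kappa\eta=(x_1'+f)v$, so $uv=0$. But (3) also forces $v\ne0$ and $u\neq0$, a contradiction.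

**Step 6: two colors, split $3+1$.** This is where $\lambda_1,\lambda_2$ and the set $S$ are used. After swapping $x\leftrightarrow x'$ and $y\leftrightarrow y'$ as needed, $xy,xy',x'y'$ have one color, with option $(e,f)$. By (3), $(x_1+f)v=\kappa\eta$ and $(y_1'+e)u=\delta$, with $u,v\neq0$. Since labels have first coordinates in $S$,
$$\lambda_1(\delta/u)=\lambda_1(y_1')+\lambda_1(e)=1,\qquad \lambda_1(\eta/v)=\lambda_1\big((x_1+f)/\kappa\big)=\lambda_2(x_1)+\lambda_2(f)=0 .$$
So the infos differ, a contradiction.

**Step 7: two colors, each forming a path at a vertex.** Here $g\notin S$ is used. Suppose $xy,xy'$ have one color with option $(e,f)$ and $x'y,x'y'$ another with option $(e',f')$. Then $(x_1+f)v=\kappa\eta=(x_1'+f')v$ with $v\ne0$, so $u=f+f'\in\{0,g\}$. As $u\in S$ and $g\notin S$, we get $u=0$. So $xx'$ has type $\mathsf V$ and $yy'$ type $\mathsf N$, a contradiction.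

Suppose $xy,x'y$ have option $(e,f)$ and $xy',x'y'$ option $(e',f')$. Then $(y_1+e)u=\delta=(y_1'+e')u$ with $u\neq0$, so $v=e+e'\in\{0,g\}$, hence $v=0$. Now $xx'$ has type $\mathsf N$ and $yy'$ type $\mathsf V$, a contradiction.

**Step 8: two colors, each forming a matching.** Here $\theta$ and $\ell$ are used. Let $xy,x'y'$ have option $(e,f)$ and $xy',x'y$ option $(e',f')$. Equality of the $\varphi$-values gives (the terms $ef$ cancel)
$$x_1y_1+x_1'y_1'+eu+fv+\delta+\kappa\eta=0,\qquad x_1y_1'+x_1'y_1+e'u+f'v+\delta+\kappa\eta=0.\tag{4}$$
Add them. With $\bar e=e+e'$ and $\bar f=f+f'$, both in $\{0,g\}$,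
$$uv+\bar eu+\bar fv=0 .$$

* If $\bar e=\bar f=0$, then $uv=0$.
* If $\bar e=0,\bar f=g$, then $v(u+g)=0$, and $u\neq g$ since $g\notin S$; so $v=0$.
* If $\bar e=g,\bar f=0$, then likewise $u(v+g)=0$ and $u=0$.
* If $\bar e=\bar f=g$, then $u=0$ if and only if $v=0$. When both are nonzero, dividing by $guv$ gives $1/g+1/u+1/v=0$.

So one of three things holds. Exactly one of $u,v$ is zero: the types differ. Or $u=v=0$: then $x_1=x_1'$, $y_1=y_1'$, the first equation of (4) reads $\delta=\kappa\eta$, and $\theta(\delta)\ne\theta(\eta)$. Or $u,v\neq0$ and $\ell(1/u)+\ell(1/v)=\ell(1/g)=1$, so $\ell(1/u)\neq\ell(1/v)$. In each case the infos differ, a contradiction.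

An exact two-coloring of the cross 4-cycle has class sizes $3+1$ or $2+2$, and a class of two edges is a path or a matching. So all cases are covered. $\square$

## 6. From conflicts to loads of bins

What remains is to choose labels and options so that few values of $h$ suffice. Put $K=100$. Let $A=V_{wp}$, $B=V_{wp'}$, $p<p'$, be children of a level-$j$ node $w$, and let $t\in\{1,2\}$. For $a\in A$ and $b\in B$ put
$$V^a_t(b)=(a_1+f_t)b_1+\kappa b_2,\qquad V^b_t(a)=a_2+(b_1+e_t)a_1 ,$$
with level-$j$ labels. By (2), two edges $ab,ab'$ with the same option $(e,f_t)$ have equal $\varphi$ exactly when $V_t^a(b)=V_t^a(b')$. Two edges $ab,a'b$ with the same option $(e_t,f)$ have equal $\varphi$ exactly when $V_t^b(a)=V_t^b(a')$. For $i<j$ let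
$$\mathrm{slope}_i(a,b)=(a_2+b_2)/(a_1+b_1)$$
in level-$i$ labels, defined (we say *finite*) only when $a_1\ne b_1$.

**Definition (bins).** An *$(a,t)$-bin* is a set $\{b\in B:\ \mathrm{slope}_i(a,b)=\sigma,\ V^a_t(b)=\gamma\}$ with $i<j$, $\sigma\in\mathbb F_{q_i}$, $\gamma\in\mathbb F_{q_j}$. The $(b,t)$-bins in $A$ are defined analogously, with $V_t^b$.

*Example.* For $m=3$ and $j=1$, the sets $A,B$ have $2^{10}$ elements, $q_1=2^9$, $q_0=2^{14}$, and only $i=0$ occurs. Each $b$ with finite slope is in one of the $2^{23}$ possible $(a,1)$-bins and in one of the $2^{23}$ possible $(a,2)$-bins.

**Load condition at level $j$.** For all $w,A,B$ as above: for every $a\in A$ there is $\tau_a:B\to\{1,2\}$ such that, for $t=1,2$, every $(a,t)$-bin contains at most $K2^j$ elements $b$ with $\tau_a(b)=t$; and for every $b\in B$ there is $\tau_b':A\to\{1,2\}$ with the analogous property.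

**Proposition 4.** If labels satisfy the load condition at every level, then $K_{R^m}$ has a $(4,4)$-coloring without monochromatic triangles, using $O(\sqrt n)$ colors, $n=R^m$.

*Proof.* Give $ab$ the option $(e_{\tau_b'(a)},f_{\tau_a(b)})$. We bound the number of edges in conflict with $ab$. Suppose $ab$ and $ab'$ conflict. They have the same $f=f_t$, so $\tau_a(b)=\tau_a(b')=t$. They have the same $e$ and $\varphi$, so $V_t^a(b)=V_t^a(b')$. For some $i<j$ the level-$i$ labels of $a,b,b'$ lie on a non-vertical line. These labels are distinct, because the three vertices lie in one child of the level-$i$ ancestor. Hence $\mathrm{slope}_i(a,b)=\mathrm{slope}_i(a,b')$, and it is finite. So $b,b'$ lie in a common $(a,t)$-bin. For each $i<j$ there is at most one such bin containing $b$, and it contains at most $K2^j$ elements with $\tau_a=t$. So at most $jK2^j$ edges $ab'$ conflict with $ab$. By symmetry the same holds for edges $a'b$.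

A graph of maximum degree $D$ can be properly colored greedily with $D+1$ colors. Hence at level $j$ we may choose $h$ with $2jK2^j+1$ values. Counting the coordinates of $c$ and using (1), the number of colors is at most
$$\sum_{j=0}^{m-1}R^2\cdot4\cdot q_j\cdot(2jK2^j+1)\cdot7^j\ \le\ 2R^2\sqrt n\sum_{j\ge0}\Big(\frac7{32}\Big)^j(2jK2^j+1)=O(\sqrt n),$$
since $14/32<1$. Proposition 3 gives the rest. $\square$

Level $0$ has no bins, so only the levels $j\ge1$ matter.

## 7. Random labels: lines, and the deep levels

Choose all injections $V_{wp}\to S_j\times\mathbb F_{q_j}$ uniformly and independently. All estimates rest on one fact.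

**(U)** Given the labels of some elements of a child, the label of a further element is uniform on the unused labels. There are at least $|S|q-N_{j+1}=31N_{j+1}\ge|S|q/2$ of these. So this label lies in a given set of $|S|$ labels with probability at most $2/q$, and equals a given label with probability at most $2/(|S|q)=16/q^2$.

**Step 9: no line is overpopulated.** We show that few $b$ have a given slope from $a$. Put $L_{ij}=32^{-(j-i)}q_j+10\log n$. The claim is that with probability tending to $1$ the following event $\mathcal L$ holds: for all $i<j$, every child $B$ of a level-$j$ node, and every non-vertical line $\Lambda$ of the level-$i$ labels on the child of the level-$i$ ancestor that contains $B$, at most $L_{ij}$ elements of $B$ have level-$i$ label in $\Lambda$.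

Put $s=\lceil L_{ij}\rceil$; a violation gives at least $s$ elements in $\Lambda$. By (U) applied one element at a time, $s$ given elements all have labels in $\Lambda$ with probability at most $(2/q_i)^s$. Using $\binom Ns\le(eN/s)^s$ and (1), at least $s$ elements do so with probability at most
$$\binom{N_{j+1}}s\Big(\frac2{q_i}\Big)^s\le\Big(\frac{2eN_{j+1}}{sq_i}\Big)^s=\Big(\frac{2e\,q_j32^{-(j-i)}}{256\,s}\Big)^s\le\Big(\frac{2e}{256}\Big)^s\le e^{-3s}\le n^{-30}.$$
There are at most $R+R^2+\dots+R^m\le2n$ sets $B$, at most $m$ values of $i$, and $q_i^2\le n/4$ lines, so at most $n^3$ triples. The union bound proves the claim.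

Consequently, on $\mathcal L$, for $a\in A$ with $A,B$ children of a level-$j$ node,
$$|\{b\in B:\ \mathrm{slope}_i(a,b)=\sigma\}|\le L_{ij},\tag{5}$$
since these $b$ lie on the line of slope $\sigma$ through the level-$i$ label of $a$. The same holds with the roles exchanged.

**Step 10: how we condition.** This separates slopes from $V$-values. Slopes at levels $i<j$ depend only on the labels at the proper ancestors of $w$, while $V_t$ depends only on the labels at $w$. For a level-$j$ node $w$ we fix the labels at all its proper ancestors, assuming that they satisfy the bounds in $\mathcal L$. The labels at $w$ remain independent uniform injections. If some failure has conditional probability at most $\varepsilon$ for all such ancestor labels, then by averaging "$\mathcal L$ holds and the failure occurs" has probability at most $\varepsilon$. Let $J=\lceil\log_2\log n\rceil$.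

**Step 11: levels $j>J$.** Here the allowed load is already of order $\log n$ and no choice is needed. Take $\tau_a\equiv1$ and $\tau_b'\equiv1$, and let $k=K2^j\ge200\log n$. Fix $a$ with its label, and $i,\sigma,\gamma$. Put $P=\{b\in B:\mathrm{slope}_i(a,b)=\sigma\}$, so $|P|\le q_j/32+10\log n$ by (5). As $\kappa\neq0$, exactly $|S|$ labels satisfy $V_1^a=\gamma$: one for each $b_1\in S$. By (U), and using $q_j\ge16$, the bin has at least $k$ elements with probability at most
$$\binom{|P|}k\Big(\frac2{q_j}\Big)^k\le\Big(\frac{2e|P|}{kq_j}\Big)^k\le\Big(2e\Big[\frac1{32k}+\frac{10\log n}{16k}\Big]\Big)^k\le e^{-k}\le n^{-200}.$$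
For the third inequality, $k\ge200\log n\ge 200$ bounds the bracket by $\frac1{6400}+\frac1{320}<\frac1{300}$, and $2e/300<e^{-1}$. The $(b,1)$-bins are treated identically: for fixed $a_1$, one value $a_2$ gives $V_1^b(a)=\gamma$. There are at most $n^5$ bins for large $n$ (at most $n$ vertices, $m$ levels $j$, $R$ other children, $m$ levels $i$, and $q_iq_j\le n$ pairs $(\sigma,\gamma)$). So the load condition holds at all levels $j>J$ with probability tending to $1$.

## 8. Low levels: one option is too few, two options and peeling

Now let $1\le j\le J$. Then $32^J=(2^J)^5\le(2\log n)^5=32(\log n)^5$, so for large $n$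
$$q=q_j\ \ge\ \frac{\sqrt n}{2\cdot32(\log n)^5}\ \ge\ n^{0.4},\qquad L_{ij}\le2\cdot32^{-(j-i)}q.\tag{6}$$
The second bound holds because $32^{-(j-i)}q\ge q/(32(\log n)^5)$, which exceeds $10\log n$ for large $n$.

Try the argument of Step 11 again, with $\tau_a\equiv1$. By (6) the estimate for one bin with $k$ elements is at most $(4e/(32k))^k=(e/(8k))^k$. At level $1$ the allowed load is $2K=200$, so this is a fixed positive number, while the union bound runs over more than $n$ bins. To get the estimate below $1/n$ we need $k\log(8k/e)>\log n$, that is, $k$ of order at least $\log n/\log\log n$. The number of values of $h$ would then grow with $n$ already at level $1$. This is the exact point where the union bound with a single option stops.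

What gets past this point is the freedom in $\tau_a$: each $b$ may choose whether it is counted in its $(a,1)$-bins or in its $(a,2)$-bins. An obstruction is then no longer one full bin. It is a whole system of full bins, each leading to others, and such a system needs far more coincidences than there are bins.

Fix $w,A,B$ and $a\in A$ with its label; the randomness is in the labels of $B$ at $w$. Write $V_t=V_t^a$. We use only two facts:

* $V_t$ takes each value on exactly $|S|$ labels;
* $(V_1,V_2)$ determines the label. Indeed $V_1+V_2=gb_1$ gives $b_1$, and then $V_1$ gives $b_2$.

For the other side, $V_t^b(a)=a_2+(b_1+e_t)a_1$ has the same two properties, with $V_1+V_2=ga_1$; so that side is identical. We aim for the load bound $K=100$ itself instead of $K2^j$.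

**Definition (stuck sets).** A nonempty $Z\subset B$ is *stuck* if for each $b\in Z$ and each $t\in\{1,2\}$ there is an $(a,t)$-bin $\beta\ni b$ with $|\beta\cap Z|\ge K+1$.

**Step 12: peeling.** We show that if no stuck set exists, then $\tau_a$ exists with bound $K$. Start with $Z=B$. While $Z\neq\emptyset$, it is not stuck. So there are $b\in Z$ and $t$ such that every $(a,t)$-bin containing $b$ meets $Z$ in at most $K$ elements. Set $\tau_a(b)=t$ and delete $b$ from $Z$. In the end, let $\beta$ be an $(a,t)$-bin with $\beta\cap\tau_a^{-1}(t)\ne\emptyset$, and consider the element of this set that was deleted first. Just before its deletion the whole set $\beta\cap\tau_a^{-1}(t)$ was contained in $Z$, so it has at most $K$ elements.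

*Toy example, with $K$ replaced by $1$.* Let $Z=\{b_1,b_2,b_3,b_4\}$ with type-1 bins $\{b_1,b_2\},\{b_3,b_4\}$ and type-2 bins $\{b_1,b_3\},\{b_2,b_4\}$. This $Z$ is stuck. Still, $\tau=1$ on $b_1,b_4$ and $\tau=2$ on $b_2,b_3$ puts one element in each bin. So stuck sets need not prevent $\tau_a$; we only need that their absence yields it.

## 9. Exploring a stuck set

A stuck set may be large, so we cannot sum over all candidates for it. Instead we explore a part of it with about $\log n$ steps. Put $H=50$ (so $K=2H$), $c_0=19$, $r=\lceil\log n\rceil$.

**Step 13: the exploration.** Suppose $Z$ is stuck. We discover distinct elements $b_0,b_1,\dots$ of $Z$, each with a type $s(\cdot)\in\{1,2\}$. Start with any $b_0\in Z$ and $s(b_0)=2$. Process the discovered elements in order of discovery, each once. To process $b$, let $t=3-s(b)$ and take an $(a,t)$-bin $\beta\ni b$ with $|\beta\cap Z|\ge2H+1$.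

* If at least $H$ elements of $\beta\cap Z$ are undiscovered, the step *succeeds*: discover exactly $H$ of them, in a fixed order of $B$, and give them type $t$.
* Otherwise the step *fails*. Then at least $2H+1-(H-1)-1=H+1$ elements of $\beta\cap Z$ other than $b$ are already discovered.

Stop after $r$ successes, or when all discovered elements have been processed (*extinction*). As $B$ is finite, the procedure terminates. If $b'$ is discovered while processing $b$, then
$$s(b')=3-s(b)\quad\text{and}\quad V_{s(b')}(b')=V_{s(b')}(b).\tag{7}$$

**Definition (over-determined elements).** The element $b_l$ $(l\ge1)$ is *over-determined* if $V_{3-s(b_l)}(b_l)=V_{3-s(b_l)}(b_k)$ for some $k<l$. Let $O$ be the current set of over-determined elements.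

So by (7) one $V$-value of each new element is forced, and $b_l$ is over-determined if the other value also repeats an earlier one. In the toy square, discovering one element per step: from $b_1$ (type 2) we reach $b_2$ through a type-1 bin, then $b_4$ through a type-2 bin, then $b_3$ through a type-1 bin. Now $b_3$ has type 1 and $V_2(b_3)=V_2(b_1)$, so $b_3$ is over-determined: it closes a cycle. Membership in $O$ is decided at discovery, so $O$ grows only at successes.

**Step 14: failures are charged to $O$.** *Claim 1. If processing $b$ fails at a time when $|O|\le H$, then $b\in O$. Consequently, as long as $|O|\le H$, the number of failed steps so far is at most $|O|$.*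

Suppose $b\notin O$ and processing $b$ fails; let $t=3-s(b)$. There are at least $H+1$ discovered $b'\neq b$ with $V_t(b')=V_t(b)$. None of them was discovered before $b$: this is clear for $b=b_0$, and otherwise it would put $b$ in $O$. So all were discovered after $b$. As $|O|\le H$, one of them, call it $b'$, is not in $O$.

If $s(b')=3-t$, then $V_{3-s(b')}(b')=V_t(b')=V_t(b)$ with $b$ earlier than $b'$, so $b'\in O$, a contradiction. So $s(b')=t$. Then $b'$ was discovered in the successful processing of some $\hat b$, and by (7) $V_t(\hat b)=V_t(b')=V_t(b)$. This processing took place before that of $b$, and elements are processed in order of discovery, so $\hat b$ was discovered before $b$. Thus $b\ne b_0$ and $V_{3-s(b)}(b)=V_{3-s(b)}(\hat b)$ with $\hat b$ earlier. This means $b\in O$, a contradiction. The consequence follows because each element is processed once and $O$ never shrinks.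

**Step 15: the exploration does not die early.** *Claim 2. If $|O|\le c_0$ throughout, extinction does not occur.* The first step succeeds, since a failure needs at least $H+1$ other discovered elements. After $\rho\ge1$ successes and $\nu$ failures, $1+H\rho$ elements are discovered and $\rho+\nu$ are processed. By Claim 1 (note $c_0\le H$), $\nu\le c_0=19<1+(H-1)\rho$. So an unprocessed discovered element remains.

Hence, if a stuck set exists, one of the following happens.

* **E1:** $r$ successes occur, with at most $c_0$ failures.
* **E2:** right after some $\rho$-th success, $\rho\le r$, for the first time $|O|\ge c_0+1$. There were at most $c_0$ failures before, by Claim 1 applied before this step.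

## 10. The union bound over records

**Step 16: records.** We list what must be known to reconstruct the exploration up to its $\rho$-th success ($\rho=r$ for E1). A *record* consists of:

* $b_0$: at most $n$ choices;
* the pattern of successes and failures: for $\nu\le c_0$ failures before the final success there are $\binom{\rho-1+\nu}{\nu}\le(r+c_0)^{c_0}$ patterns, so at most $(c_0+1)(r+c_0)^{c_0}$ in all;
* for each success, while processing $b$: the level $i<j$ of the bin and the set of newly discovered elements. This set is an $H$-subset of $\{b'\ne b:\ \mathrm{slope}_i(a,b')=\mathrm{slope}_i(a,b)\}$, so by (5) there are at most $\binom{\lfloor L_{ij}\rfloor}H$ choices.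

The record determines the discovered sequence, the types, and the element processed at each step. The slope sets depend only on ancestor labels, which are fixed, so the list of possible records does not depend on the random labels of $B$. We consider only records whose discovered elements are distinct, since no others occur.

**Step 17: probability of E1.** Fix a record and reveal the level-$j$ labels in order of discovery. By (7), each $b_l$ with $l\ge1$ must have a prescribed value $V_{s(b_l)}(b_l)$, namely that of the earlier element whose processing discovered it. This value is taken on exactly $|S|$ labels, so by (U) the conditional probability is at most $2/q$. Now sum over the choices in the record, one success after another. Each success contributes, by $\binom{L}{H}\le L^H$ and (6), a factor at most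
$$\sum_{i<j}\binom{\lfloor L_{ij}\rfloor}H\Big(\frac2q\Big)^H\le\sum_{d\ge1}(4\cdot32^{-d})^H\le2\cdot8^{-50}\le e^{-100}.$$
Hence, for large $n$,
$$P(\text{E1})\le n(c_0+1)(r+c_0)^{c_0}e^{-100r}\le n^{-6},$$
because $e^{-100r}\le n^{-100}$.

**Step 18: probability of E2.** Here there may be few successes, and the smallness comes from $O$. Record in addition $c_0+1=20$ over-determined indices $l$ and for each a witness $k<l$: at most $(Hr+1)^{40}$ choices. For an over-determined $b_l$ both $V_1(b_l)$ and $V_2(b_l)$ are prescribed by labels revealed earlier. As $(V_1,V_2)$ determines the label, at most one label is possible. By (U) its conditional probability is at most $16/q^2=\frac2q\cdot\frac8q$. So each of the 20 indices brings an extra factor $8/q$, and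
$$P(\text{E2})\le\sum_{\rho=1}^r n(c_0+1)(r+c_0)^{c_0}(Hr+1)^{40}e^{-100\rho}\Big(\frac8q\Big)^{20}\le n(\log n)^{O(1)}n^{-8}\le n^{-6}$$
for large $n$, using $q\ge n^{0.4}$.

**Step 19: all low levels together.** Conditionally, a stuck set exists with probability at most $2n^{-6}$, so by Step 12 $\tau_a$ exists with bound $K\le K2^j$ with conditional probability at least $1-2n^{-6}$. The same holds for $\tau_b'$. The triples ($a$, level of $w$, other child) and ($b$, level of $w$, other child) are together at most $2nmR\le n^2$ in number for large $n$. By Step 10 and a union bound, the probability that $\mathcal L$ holds and the load condition fails at some level $1\le j\le J$ is at most $2n^{-4}$. Since $P(\mathcal L)\to1$, the load condition holds at all these levels with probability tending to $1$.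

## 11. Completion of the upper bound

By Steps 9, 11 and 19, for all large $m$ there are labels that satisfy the load condition at every level. By Proposition 4, $K_{R^m}$ has a $(4,4)$-coloring without monochromatic triangles that uses $O(\sqrt{R^m})$ colors. Both properties pass to restrictions. For large $n$ choose $m$ with $n\le R^m<Rn$; then $\sqrt{R^m}\le32\sqrt n$. For the remaining bounded range of $n\ge4$, color all edges differently: this is a $(4,4)$-coloring without monochromatic triangles, and the number of colors is bounded. So $f(n,4,4)\le C\sqrt n$ for all $n\ge4$ with an absolute constant $C$. With Section 2,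
$$\sqrt{n-1}\le f(n,4,4)\le C\sqrt n ,\qquad\text{so}\qquad f(n,4,4)=\Theta(n^{1/2}).$$
This proves Theorems 1 and 2 and confirms the conjecture. $\blacksquare$
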